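# Class shifts, class reflections and class transpositions generate $\mathrm{RCWA}(\mathbb Z)$

## 1. Three theorems on residue-class-wise affine bijections

Let $R=\mathrm{RCWA}(\mathbb Z)$ be the group of all bijections $f:\mathbb Z\to\mathbb Z$ for which there is an integer $m\ge 1$ such that $f$ is affine on each residue class modulo $m$. Let $R^+\le R$ be the subgroup of those maps all of whose affine parts have positive slope. Let $\nu_{r(m)}$, $\varsigma_{r(m)}$ and $\tau_{r_1(m_1),r_2(m_2)}$ be the class shifts, class reflections and class transpositions (spelled out in Section 2), let $\mathrm{CT}(\mathbb Z)$ be the group generated by all class transpositions, and let $N$ be the group generated by all three kinds of maps. Put $\mathbb N_0=\{0,1,2,\dots\}$ and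
$$S=\{f\in R: f(\mathbb N_0)=\mathbb N_0\}.$$

**Theorem A.** $S=\mathrm{CT}(\mathbb Z)$.

**Theorem B.** $R$ is generated by the class shifts, class reflections and class transpositions, i.e. $N=\mathrm{RCWA}(\mathbb Z)$. Moreover, $R^+$ is generated by the class shifts and class transpositions.

**Theorem C.**

1. $R=\langle \mathrm{CT}(\mathbb Z),\varsigma_{0(2)}\rangle$ and $R^+=\langle \mathrm{CT}(\mathbb Z),\nu_{0(1)}\rangle$.
2. Every nontrivial subgroup of $R$ normalized by $\mathrm{CT}(\mathbb Z)$ contains $\mathrm{CT}(\mathbb Z)$. In particular $\mathrm{CT}(\mathbb Z)$ is simple.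
3. There is an epimorphism $\mathrm{sgn}:R\to\{\pm1\}$ with simple kernel $K$. The normal subgroups of $R$ are exactly $1,K,R$. Also $K=[R,R]$, $R^{ab}\cong\mathbb Z/2$ and $R=K\rtimes\langle\varsigma_{0(2)}\rangle$.
4. There is an epimorphism $\delta:R^+\to\mathbb Z$ with simple kernel $K^+$. The normal subgroups of $R^+$ are exactly $1$ and $\delta^{-1}(d\mathbb Z)$, $d\ge 0$. Also $K^+=[R^+,R^+]$, $(R^+)^{ab}\cong\mathbb Z$ and $R^+=K^+\rtimes\langle\nu_{0(1)}\rangle$.

The question behind this is the statement $N=\mathrm{RCWA}(\mathbb Z)$, posed as a conjecture in "Residue Class-Wise Affine Groups", https://github.com/ThomasBreuer/rcwa. In plain words: take a bijection of the integers that is glued together from finitely many affine pieces, one for each residue class of some modulus. Can it always be written as a product of three very simple kinds of such maps, namely shifting one class along itself, reflecting one class in itself, and swapping two disjoint classes? Theorem B says yes.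

Theorem A is where the work lies. It says that swaps alone produce every rcwa bijection that sends the nonnegative integers onto themselves. One inclusion is easy: swaps preserve $\mathbb N_0$. The other is surprising at first, since $S$ is defined by a single condition on signs, while membership in $\mathrm{CT}(\mathbb Z)$ asks for an actual factorization. Theorem B will follow from Theorem A in a few lines, and Theorem C uses Theorem A as a supply of conjugating elements.

## 2. Classes, partitions and the three kinds of generators

Maps compose from right to left, $[x,y]=xyx^{-1}y^{-1}$, and we write $\mathrm{CT}$ for $\mathrm{CT}(\mathbb Z)$. "Class" always means residue class $r(m)=r+m\mathbb Z$, written with $m\ge1$ and $0\le r<m$. "Partition" always means a finite partition of $\mathbb Z$ into classes. The moduli need not be equal: $\{0(2),1(4),3(4)\}$ is a partition.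

**Definition (rcwa).** A map $f:\mathbb Z\to\mathbb Z$ is *residue-class-wise affine* (rcwa) if there is $m\ge1$ such that on each class $r(m)$ it has the form $n\mapsto (a_rn+b_r)/c_r$ with $a_r,b_r,c_r\in\mathbb Z$ and $c_r>0$.

**An example.** Our running example is the map
$$h(2k)=3k,\qquad h(4k+1)=3k+1,\qquad h(4k+3)=3k+2 .$$
It is affine on the classes modulo $4$: it is $n\mapsto 3n/2$ on the even numbers, $n\mapsto(3n+1)/4$ on $1(4)$ and $n\mapsto(3n-1)/4$ on $3(4)$. It carries $0(2),1(4),3(4)$ bijectively onto $0(3),1(3),2(3)$, so it is a bijection.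

**Images of classes.** Let $f$ be a bijective rcwa map and let $f(n)=(an+b)/c$ on a class $C=r(m)$. Then $a\ne0$ because $f$ is injective, and $am/c=f(r+m)-f(r)$ is a nonzero integer. Since $f(r+mk)=f(r)+k\cdot am/c$, the image $f(C)$ is a class of modulus $|a|m/c$. So if $f$ is affine on every class of a partition $P$, the images $f(C)$, $C\in P$, again form a partition.

This also shows that $R$ is a group. The inverse of $f$ is affine on each of the finitely many classes $f(j(m))$, hence on every class modulo a common multiple of their moduli. If $f,g\in R$ are affine on the classes modulo $m_f,m_g$ respectively, then $f$ maps a class modulo $m_fm_g$ onto a class of modulus $(|a|m_f/c)\,m_g$, where $|a|m_f/c$ is an integer. So this image lies in one class modulo $m_g$, and $gf$ is affine on every class modulo $m_fm_g$. Slopes multiply under composition and invert under inversion, so $R^+$ is a subgroup.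

**Definition (generators).** The *class shift* $\nu_{r(m)}$ is $n\mapsto n+m$ on $r(m)$ and the identity elsewhere. The *class reflection* $\varsigma_{r(m)}$ is $n\mapsto -n+2r$ on $r(m)$ and the identity elsewhere. For disjoint classes $r_1(m_1),r_2(m_2)$ the *class transposition* $\tau_{r_1(m_1),r_2(m_2)}$ is
$$n\mapsto \frac{m_2n+m_1r_2-m_2r_1}{m_1}\ \text{ on } r_1(m_1),\qquad n\mapsto\frac{m_1n+m_2r_1-m_1r_2}{m_2}\ \text{ on } r_2(m_2),$$
and the identity elsewhere.

Substituting $n=r_1+m_1k$ in the first formula gives $r_2+m_2k$, and the second formula sends this back. So the class transposition is the involution $r_1+m_1k\leftrightarrow r_2+m_2k$. For instance $\tau_{0(2),1(4)}$ swaps $2k$ with $4k+1$ and fixes $3(4)$ pointwise.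

## 3. The coordinate on a class and standard bijections

The formulas above become transparent once each class carries its own copy of $\mathbb Z$ as a coordinate axis. For $C=r(m)$ with $0\le r<m$ let $\theta_C:\mathbb Z\to C$, $k\mapsto r+mk$. The normalization $0\le r<m$ has one consequence that everything rests on:
$$\theta_C(k)\ge0\iff k\ge0. \tag{1}$$
If $f\in R$ is affine on $C$ with image $C'=f(C)$, then $\theta_{C'}^{-1}f\theta_C$ is an affine bijection of $\mathbb Z$, so it is $k\mapsto\epsilon k+s$:
$$f|_C=\theta_{C'}\circ(k\mapsto\epsilon k+s)\circ\theta_C^{-1},\qquad \epsilon\in\{1,-1\},\ s\in\mathbb Z, \tag{2}$$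
where $\epsilon$ is the sign of the slope of $f$ on $C$.

**Definition (standard bijection).** For classes $C,C'$ the *standard bijection* is $\alpha_{C,C'}=\theta_{C'}\theta_C^{-1}:C\to C'$, i.e. the case $\epsilon=1$, $s=0$ of (2).

Compositions and inverses of standard bijections are standard. In this language $\tau_{A,B}$ is $\alpha_{A,B}$ on $A$, $\alpha_{B,A}$ on $B$ and the identity elsewhere. In the coordinate of $C$, the shift $\nu_C$ is $k\mapsto k+1$ and the reflection $\varsigma_C$ is $k\mapsto -k$. As a small example take $n\mapsto n+1$ on the two classes modulo $2$. On $0(2)$ it sends $2k$ to $2k+1$, so it is standard. On $1(2)$ it sends $2k+1$ to $2(k+1)$, so there $\epsilon=1$ and $s=1$.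

**Conjugation.** If $g\in R$ restricts to standard bijections $A\to g(A)$ and $B\to g(B)$ of disjoint classes, then
$$g\,\tau_{A,B}\,g^{-1}=\tau_{g(A),g(B)}. \tag{3}$$
On $g(A)$ the left side is $\alpha_{B,g(B)}\alpha_{A,B}\alpha_{g(A),A}=\alpha_{g(A),g(B)}$, similarly on $g(B)$, and it is the identity elsewhere. In the same way $g\nu_Ag^{-1}=\nu_{g(A)}$ and $g\varsigma_Ag^{-1}=\varsigma_{g(A)}$, because $g$ carries the coordinate of $A$ to the coordinate of $g(A)$.

**Splitting.** For $q\ge1$ and $0\le i<q$ put
$$C_i^{(q)}=\theta_C(i+q\mathbb Z)=(r+mi)(qm).$$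
Since $0\le r+mi\le (m-1)+m(q-1)<qm$, this is the normalized form of the class, so $\theta_{C_i^{(q)}}(j)=r+mi+qmj=\theta_C(i+qj)$. Hence $\alpha_{C,C'}$ maps $C_i^{(q)}$ onto $C_i'^{(q)}$ by the standard bijection. Consequently, for disjoint $A,B$,
$$\tau_{A,B}=\prod_{i=0}^{q-1}\tau_{A_i^{(q)},B_i^{(q)}}, \tag{4}$$
where the factors have disjoint supports. For example $0(2)$ splits into $0(4),2(4)$ and $1(2)$ into $1(4),3(4)$, so $\tau_{0(2),1(2)}=\tau_{0(4),1(4)}\,\tau_{2(4),3(4)}$.

**Lemma 1.** If $f\in S$ is affine on a class $C$, then $f|_C$ is the standard bijection $C\to f(C)$. Conversely, if $P,P'$ are partitions and $\beta:P\to P'$ is a bijection, then the map $f_\beta$ that is $\alpha_{C,\beta(C)}$ on each $C\in P$ lies in $S$.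

*Proof.* Let $f\in S$ be as in (2) on $C$. Since $f$ is a bijection with $f(\mathbb N_0)=\mathbb N_0$, we have $f(n)\ge0\iff n\ge0$. By (1), applied to $C$ and to $C'$, this reads $k\ge0\iff\epsilon k+s\ge0$ for all $k\in\mathbb Z$. If $\epsilon=-1$ this fails for large positive $k$. So $\epsilon=1$, and $k\ge0\iff k\ge -s$ forces $s=0$. Conversely, $f_\beta$ is a bijection, it is affine on all classes modulo a common multiple of the moduli in $P$, and it preserves the sign condition by (1). $\square$

So every $f\in S$ is some $f_\beta$: take $P=\{0(m),\dots,(m-1)(m)\}$ where $f$ is affine modulo $m$, and $P'$ its image. Also every class transposition is some $f_\beta$ (complete the two classes to a partition by splitting the complement into classes), so $\mathrm{CT}\le S$. Elements of $S$ are now purely combinatorial: a bijection between two partitions. Note that $f_\gamma f_\beta=f_{\gamma\beta}$ for bijections $\beta:P\to P'$ and $\gamma:P'\to P''$.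

## 4. Peeling off shifts and reflections: Theorem A implies Theorem B

This section shows why $S$ is the right subgroup to study. The purpose of the argument is to multiply an arbitrary $f\in R$ by shifts and reflections until all its pieces are standard.

Assume Theorem A. Let $f\in R$ be affine on all classes $j(m)$, $0\le j<m$. The images $D_j=f(j(m))$ form a partition, and by (2)
$$f|_{j(m)}=\theta_{D_j}\circ(k\mapsto\epsilon_jk+s_j)\circ\theta_{j(m)}^{-1}.$$
Put
$$\sigma=\prod_j\nu_{D_j}^{s_j}\,\varsigma_{D_j}^{e_j},\qquad e_j=0\text{ if }\epsilon_j=1,\quad e_j=1\text{ if }\epsilon_j=-1.$$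
The factors for different $j$ have disjoint supports. On $D_j$, in its coordinate, $\sigma$ first applies $k\mapsto\epsilon_jk$ and then adds $s_j$, so $\sigma$ acts on $D_j$ as $k\mapsto\epsilon_jk+s_j$. Hence $\sigma^{-1}f$ maps each $j(m)$ onto $D_j$ by the standard bijection. By Lemma 1, $\sigma^{-1}f\in S$, and by Theorem A, $\sigma^{-1}f\in\mathrm{CT}$. Therefore $f\in\sigma\,\mathrm{CT}\subseteq N$, and $N=R$. If $f\in R^+$, all $e_j$ are $0$, so $f$ is a product of class shifts and class transpositions, and these lie in $R^+$. This proves Theorem B, given Theorem A. $\blacksquare$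

For $f(n)=n+1$ and $m=2$ the recipe gives $D_0=1(2)$, $D_1=0(2)$, $s_0=0$, $s_1=1$, so $\sigma=\nu_{0(2)}$ and $\sigma^{-1}f=\tau_{0(2),1(2)}$. We record
$$\nu_{0(1)}=\nu_{0(2)}\,\tau_{0(2),1(2)}, \tag{5}$$
which is also checked directly: $2j\mapsto2j+1\mapsto 2j+1$, and $2j+1\mapsto2j\mapsto2j+2$.

It remains to prove Theorem A, and no circularity arises: neither Section 3 nor the next sections use Theorem B.

## 5. Permutations of one partition, and a map that permutes none

The simplest elements of $S$ are those that permute the classes of a single partition.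

**Lemma 2.** If $\beta:P\to P$ is a permutation of a partition $P$, then $f_\beta\in\mathrm{CT}$.

*Proof.* Write $\beta$ as a product of transpositions $(A\ B)$ of $P$. The map belonging to $(A\ B)$ is $\tau_{A,B}$, and $f_{\beta\gamma}=f_\beta f_\gamma$. $\square$

The next simplest case has two different partitions that arise from the same partition by halving one class. Let $f$ send $0(2)\to0(4)$, $1(4)\to2(4)$, $3(4)\to1(2)$ by standard bijections. The swap $\tau_{0(2),1(2)}$ sends $0(2),1(4),3(4)$ to $1(2),0(4),2(4)$ by standard bijections. After it, what is left to do is $1(2)\to0(4)$, $0(4)\to2(4)$, $2(4)\to1(2)$, a permutation of one partition. So $f\in\mathrm{CT}$ by Lemma 2. The trick was to align the *unsplit* classes first.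

Now take our example $h$, which goes from $\{0(2),1(4),3(4)\}$ to $\{0(3),1(3),2(3)\}$. A sensible first attempt is to refine the two partitions until $h$ permutes the classes of a single one, and then apply Lemma 2. This cannot succeed. If $h=f_\beta$ for a permutation $\beta$ of a partition $P$, then $h^{|P|!}=f_{\beta^{|P|!}}$ would be the identity. But $h(2^i3^j)=2^{i-1}3^{j+1}$ for $i\ge1$, so the $k+1$ distinct points
$$2^k,\ 2^{k-1}3,\ \dots,\ 3^k$$
lie in one orbit of $h$, for every $k$. So $h$ has infinite order and permutes no partition. Each refinement that makes one side uniform destroys the other side. A factorization of $h$ must therefore pass through several partitions, and nothing tells us which.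

The way past this point is to stop factoring. Instead we form the group $S/\mathrm{CT}$, describe every element of it by how partitions are built by splittings, and show that the relations forced by different orders of splitting make the group trivial.

## 6. The quotient $S/\mathrm{CT}$ and the symbol of a partition

The quotient is a group only if $\mathrm{CT}$ is normal in $S$.

**Lemma 3.** $\mathrm{CT}$ is normal in $S$.

*Proof.* Let $g\in S$ be affine on all classes modulo $L$. By (4), $\tau_{A,B}=\prod_i\tau_{A_i,B_i}$ with $A_i=A_i^{(L)}$, $B_i=B_i^{(L)}$. The moduli of $A_i,B_i$ are multiples of $L$, so each of these classes lies in one class modulo $L$. So $g$ is affine on it, hence standard by Lemma 1. By (3), $g\tau_{A_i,B_i}g^{-1}=\tau_{g(A_i),g(B_i)}\in\mathrm{CT}$ for each $i$. $\square$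

The refinement in this proof is needed: $g$ need not be affine on $A$ itself.

Let $\Gamma=S/\mathrm{CT}$ and let $E_M=\{0(M),1(M),\dots,(M-1)(M)\}$.

**Definition (symbol).** Let $P$ be a partition with $M$ classes and $\beta:P\to E_M$ any bijection. Put $[P]=f_\beta\,\mathrm{CT}\in\Gamma$.

This does not depend on $\beta$. For another bijection $\beta'$, the map $f_{\beta'}f_\beta^{-1}$ permutes the classes of $E_M$ by standard bijections, so it lies in $\mathrm{CT}$ by Lemma 2, and $f_{\beta'}=(f_{\beta'}f_\beta^{-1})f_\beta$ has the same image in $\Gamma$ as $f_\beta$. Taking $\beta$ to be the identity gives $[E_M]=1$.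

**Reduction to symbols.** Let $f=f_\beta\in S$ with $\beta:P\to P'$, where $|P|=|P'|=M$, and choose a bijection $\gamma:P'\to E_M$. Then $f_\gamma f_\beta=f_{\gamma\beta}$, and $\gamma\beta$ is a bijection $P\to E_M$. In $\Gamma$ this reads $[P']\cdot \bar f=[P]$, where $\bar f$ is the image of $f$, so
$$\bar f=[P']^{-1}[P]. \tag{6}$$
Hence **Theorem A follows once $[P]=1$ for every partition $P$.** For the example, $\bar h=[\{0(2),1(4),3(4)\}]$.

## 7. Relations that splittings force

**What changes when one class is split.** For $M\ge1$, $q\ge2$ let $E_{M,q}$ be the partition obtained from $E_M$ by replacing $0(M)$ by its $q$ pieces $0(M)_i^{(q)}$, and put $x_{M,q}=[E_{M,q}]$. We claim that the symbol of any partition changes by the factor $x_{M,q}$, whichever class is split: if $P$ has $M$ classes, $A\in P$, and $P'$ arises from $P$ by replacing $A$ by the pieces $A_i^{(q)}$, then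
$$[P']=x_{M,q}\,[P],\qquad |P'|=M+q-1. \tag{7}$$
The proof is the alignment trick of Section 5. Choose a bijection $\beta:P\to E_M$ with $\beta(A)=0(M)$. By the splitting property of standard bijections, the same map $f_\beta$ carries each $A_i^{(q)}$ onto $0(M)_i^{(q)}$ standardly, so it carries the classes of $P'$ standardly onto those of $E_{M,q}$. Let $\gamma:E_{M,q}\to E_{M+q-1}$ be a bijection. Then $f_\gamma f_\beta$ carries $P'$ to $E_{M+q-1}$ by standard bijections, so its image in $\Gamma$ is $[P']$. On the other hand the image of $f_\gamma$ is $x_{M,q}$ and the image of $f_\beta$ is $[P]$. This is (7).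

In the example, $\{0(2),1(4),3(4)\}$ arises from $E_2$ by halving $1(2)$, so $\bar h=x_{2,2}[E_2]=x_{2,2}$.

**Two splittings in either order.** For $M\ge2$ and $p,q\ge2$,
$$x_{M+q-1,p}\;x_{M,q}=x_{M+p-1,q}\;x_{M,p}. \tag{8}$$
In $E_M$ split $0(M)$ into $q$ pieces and $1(M)$ into $p$ pieces. Doing the $q$-splitting first, (7) gives the left side as the symbol of the result. Doing the $p$-splitting first gives the right side. The condition $M\ge2$ is there because we need two different classes.

**Splitting everything.** For $M\ge1$ and $q\ge2$,
$$x_{M+(M-1)(q-1),\,q}\cdots x_{M+(q-1),\,q}\;x_{M,q}=1. \tag{9}$$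
Split the $M$ classes of $E_M$ into $q$ pieces each, one after the other. Before the $(j+1)$-st splitting there are $M+j(q-1)$ classes, so by (7) the symbol of the result is the left side of (9). The class $r(M)$ splits into the classes $(r+Mi)(qM)$, so the result is $E_{Mq}$, and $[E_{Mq}]=1$. For $M=1$ the relation says $x_{1,q}=1$.

**Symbols are made of $x$'s.** Every $[P]$ is the inverse of a product of elements $x_{M,q}$ (possibly the empty product). Let $L$ be a common multiple of the moduli in $P$ and split each class of modulus $m<L$ into $L/m$ pieces. The result is $E_L$, so $1=(\text{product of }x\text{'s})\cdot[P]$.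

So it suffices to show that every $x_{M,q}$ is trivial. We do not know that $\Gamma$ is abelian, so the order of factors matters throughout.

## 8. Comparing $q$-fold splitting with halving

**Halving alone is not enough.** It is tempting to work with halvings only. For $M\ge2$ define $\varphi(M)\in\Gamma$ by
$$\varphi(2)=1,\qquad\varphi(M+1)=x_{M,2}\,\varphi(M).$$
By (7), $\varphi(M)$ is the symbol of any partition obtained from $E_2$ by $M-2$ halvings. With $q=2$, relation (9) telescopes to $\varphi(2M)\varphi(M)^{-1}=1$, i.e. $\varphi(2M)=\varphi(M)$, and relation (8) with $p=q=2$ has identical sides. So these relations say nothing else about the $x_{M,2}$ with $M\ge2$. The abstract group with generators $x_{M,2}$, $M\ge2$, and just these relations is generated by the $\varphi(M)$, $M\ge3$, subject to $\varphi(2M)=\varphi(M)$ and $\varphi(2)=1$, and it is free on $\varphi(3),\varphi(5),\varphi(7),\dots$. Hence halvings alone cannot show even that $\varphi(3)=x_{2,2}=\bar h$ is trivial. We must bring in $q\ge3$ and measure it against halving.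

**Step 1: the discrepancy between a $q$-splitting and $q-1$ halvings does not depend on $M$.** Both operations take $M$ classes to $M+q-1$ classes. For $M,q\ge2$ put
$$c_q(M)=\varphi(M+q-1)^{-1}\,x_{M,q}\,\varphi(M).$$
This compares $x_{M,q}\varphi(M)$, the symbol after halving from $E_2$ to $M$ classes and then splitting one class into $q$, with $\varphi(M+q-1)$, the symbol after halving only. By the definition of $\varphi$, then by (8) with $p=2$, then by $\varphi(M+q)=x_{M+q-1,2}\,\varphi(M+q-1)$,
$$c_q(M+1)=\varphi(M+q)^{-1}x_{M+1,q}\,x_{M,2}\,\varphi(M)=\varphi(M+q)^{-1}x_{M+q-1,2}\,x_{M,q}\,\varphi(M)=\varphi(M+q-1)^{-1}x_{M,q}\,\varphi(M)=c_q(M).$$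
So $c_q:=c_q(M)$ is independent of $M\ge2$. Also $c_2=\varphi(M+1)^{-1}x_{M,2}\varphi(M)=1$. Solving for $x_{M,q}$,
$$x_{M,q}=\varphi(M+q-1)\,c_q\,\varphi(M)^{-1}\qquad(M\ge2,\ q\ge2). \tag{10}$$

**Step 2: telescope.** The purpose is to turn (9) into a functional equation for $\varphi$. By (10) the factors of (9) are
$$x_{M+j(q-1),\,q}=\varphi\bigl(M+(j+1)(q-1)\bigr)\,c_q\,\varphi\bigl(M+j(q-1)\bigr)^{-1},\qquad j=M-1,\dots,1,0 .$$
In the product the $\varphi$'s between neighboring factors cancel, and $M+M(q-1)=Mq$, so (9) becomes $\varphi(Mq)\,c_q^{M}\,\varphi(M)^{-1}=1$, that is,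
$$\varphi(Mq)=\varphi(M)\,c_q^{-M}\qquad(M\ge2,\ q\ge2). \tag{11}$$
For $q=2$ this is $\varphi(2M)=\varphi(M)$ again.

**Step 3: the constants $c_q$ are trivial.** Compute $\varphi(2qM)$ in two ways, for $M\ge2$. Doubling last, and using (11),
$$\varphi(2qM)=\varphi(qM)=\varphi(M)\,c_q^{-M}.$$
Multiplying by $q$ last,
$$\varphi(2qM)=\varphi(2M)\,c_q^{-2M}=\varphi(M)\,c_q^{-2M}.$$
So $c_q^{M}=1$ for every $M\ge2$. From $M=2$ and $M=3$ we get $c_q=c_q^{3}c_q^{-2}=1$.

**Step 4: $\varphi$ is trivial, and so is everything.** Now (11) says $\varphi(Mq)=\varphi(M)$ for all $M,q\ge2$. Read $2M$ once as $M\cdot2$ and once as $2\cdot M$: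
$$\varphi(M)=\varphi(M\cdot2)=\varphi(2\cdot M)=\varphi(2)=1\qquad(M\ge2).$$
By (10), $x_{M,q}=1$ for $M\ge2$, and $x_{1,q}=1$ by (9). Since every symbol is the inverse of a product of $x$'s, every $[P]$ is $1$. By (6), $\Gamma=1$, i.e. $S=\mathrm{CT}(\mathbb Z)$. This proves Theorem A, and with Section 4 also Theorem B. $\blacksquare$

For the example $h$ very little of this is used. We have $\bar h=\varphi(3)=\varphi(6)=\varphi(2\cdot3)=c_3^{-2}$. Evaluating $\varphi(12)$ both as $\varphi(2\cdot 6)=\varphi(6)=c_3^{-2}$ and as $\varphi(4\cdot3)=\varphi(4)c_3^{-4}=c_3^{-4}$ (as $\varphi(4)=\varphi(2)=1$) gives $c_3^2=1$. So $\bar h=1$ and $h\in\mathrm{CT}$, although $h$ permutes no partition.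

## 9. Moving disjoint classes around, and small generating sets

We turn to Theorem C. Theorem A now serves as a machine: to find an element of $\mathrm{CT}$ with prescribed behavior, it is enough to write down a bijection of partitions.

**Lemma 4.** Let $A_1,\dots,A_t$ be pairwise disjoint classes with $\bigcup A_i\ne\mathbb Z$, and let $B_1,\dots,B_t$ be likewise. Then some $g\in\mathrm{CT}$ satisfies $g|_{A_i}=\alpha_{A_i,B_i}$ for all $i$. Consequently $g\tau_{A_1,A_2}g^{-1}=\tau_{B_1,B_2}$ (if $t\ge2$), $g\nu_{A_1}g^{-1}=\nu_{B_1}$ and $g\varsigma_{A_1}g^{-1}=\varsigma_{B_1}$.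

*Proof.* With $L$ a common multiple of the moduli of the $A_i$, each $A_i$ is a union of classes modulo $L$, so the complement of $\bigcup A_i$ is a nonempty disjoint union of finitely many classes. The same holds for the $B_i$. Halving a class raises the number of classes by one, so by halving in the shorter list we may write both complements with equally many classes. Match these classes up arbitrarily and match $A_i$ with $B_i$. This is a bijection $\beta$ of partitions, and $g=f_\beta\in S=\mathrm{CT}$ by Lemma 1 and Theorem A. The consequences are (3) and the remark after it. $\square$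

The condition on the unions cannot be dropped: $\nu_{0(1)}$ has no fixed point and $\nu_{0(2)}$ has some, so they are not conjugate. Likewise $\tau_{0(2),1(2)}$ has no fixed point. We therefore work with the set
$$T=\{\tau_{A,B}: A\cup B\ne\mathbb Z\}.$$
It still generates $\mathrm{CT}$. If $A\cup B=\mathbb Z$ with moduli $m_1,m_2$, comparing densities gives $1/m_1+1/m_2=1$, so $m_1=m_2=2$ and $\{A,B\}=\{0(2),1(2)\}$, while $\tau_{0(2),1(2)}=\tau_{0(4),1(4)}\tau_{2(4),3(4)}$ is a product of two elements of $T$.

**Proof of Theorem C(1).** The purpose is to reach all shifts and reflections from one of them by conjugation, plus one identity that relates reflections to shifts. Let $C$ be a class with halves $C_0=C_0^{(2)}$, $C_1=C_1^{(2)}$. In the coordinate of $C$, the reflection $k\mapsto-k$ sends $2j\mapsto2(-j)$ and $2j+1\mapsto2(-j-1)+1$. So in the coordinates of the halves it is $j\mapsto-j$ on $C_0$ and $j\mapsto-j-1$ on $C_1$: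
$$\varsigma_C=\varsigma_{C_0}\,\nu_{C_1}^{-1}\,\varsigma_{C_1}. \tag{12}$$

Let $G=\langle\mathrm{CT},\varsigma_{0(2)}\rangle$. By Lemma 4 with $t=1$, $G$ contains $\varsigma_D$ for every class $D\ne\mathbb Z$. In (12) with $C=0(2)$, the three reflections $\varsigma_{0(2)},\varsigma_{0(4)},\varsigma_{2(4)}$ lie in $G$, so $\nu_{2(4)}\in G$. By Lemma 4 again, $\nu_D\in G$ for every $D\ne\mathbb Z$. By (5), $\nu_{0(1)}=\nu_{0(2)}\tau_{0(2),1(2)}\in G$. Finally (12) with $C=\mathbb Z$ expresses $\varsigma_{0(1)}$ by $\varsigma_{0(2)},\nu_{1(2)},\varsigma_{1(2)}$, so $\varsigma_{0(1)}\in G$. By Theorem B, $G=R$.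

Likewise $\langle\mathrm{CT},\nu_{0(1)}\rangle\le R^+$ contains $\nu_{0(2)}=\nu_{0(1)}\tau_{0(2),1(2)}$ by (5). By Lemma 4 it contains every class shift $\nu_D$ with $D\ne\mathbb Z$, and it contains $\nu_{0(1)}$. By Theorem B it equals $R^+$. $\blacksquare$

## 10. Subgroups normalized by $\mathrm{CT}$

**Proof of Theorem C(2).** Let $1\ne H\le R$ be normalized by $\mathrm{CT}$. We want a single class transposition from $T$ inside $H$; conjugation then gives all of $T$.

**Step 1: find a class that some element of $H$ moves off itself.** Choose $h\in H$ and $n_0$ with $h(n_0)\ne n_0$ (this $h$ is unrelated to the earlier example). Let $h(n)=(an+b)/c$ on $n_0+m\mathbb Z$, and choose $d\ge1$ with $d\nmid n_0-h(n_0)$. Put $C=n_0+dcm\mathbb Z$. Then $h(C)=h(n_0)+d|a|m\mathbb Z$. So $C\subseteq n_0+d\mathbb Z$ and $h(C)\subseteq h(n_0)+d\mathbb Z$, and these two classes modulo $d$ are different. Hence $C\cap h(C)=\emptyset$, and in particular $C\ne\mathbb Z$.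

**Step 2: commutators that erase $h$.** Let $A=C_0^{(2)}$, $B=C_1^{(2)}$, with halves $A_i=A_i^{(2)}$, $B_i=B_i^{(2)}$, $i=0,1$. Put
$$u=\tau_{A_0,B_0},\qquad v=\tau_{A_0,A_1}\,\tau_{B_0,B_1}.$$
Both are elements of $\mathrm{CT}$ supported in $C$. Since $H$ is normalized by $\mathrm{CT}$, the element $w=[h,u]=h\cdot(uh^{-1}u^{-1})$ lies in $H$, and so does $[w,v]=w\cdot(vw^{-1}v^{-1})$. Write $w=xu^{-1}$ with $x=huh^{-1}$. The support of $x$ lies in $h(C)$, which is disjoint from $C$, so $x$ commutes with $u$ and $v$. Therefore
$$[w,v]=x\,u^{-1}\,v\,u\,x^{-1}\,v^{-1}=u^{-1}\,v\,u\,v^{-1}=u\cdot(v\,u\,v^{-1}),$$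
where we used $u^{-1}=u$ at the end. Now $v$ maps $A_0\to A_1$ and $B_0\to B_1$ by standard bijections, so $vuv^{-1}=\tau_{A_1,B_1}$ by (3). By (4),
$$[w,v]=\tau_{A_0,B_0}\,\tau_{A_1,B_1}=\tau_{A,B}\in H .$$

**Step 3: spread out.** Since $A\cup B=C\ne\mathbb Z$, Lemma 4 with $t=2$ conjugates $\tau_{A,B}$ by elements of $\mathrm{CT}$ to every element of $T$. So $T\subseteq H$, and $\mathrm{CT}=\langle T\rangle\le H$.

A nontrivial normal subgroup of $\mathrm{CT}$ is a nontrivial subgroup of $R$ normalized by $\mathrm{CT}$, so it contains $\mathrm{CT}$. Hence $\mathrm{CT}$ is simple. $\blacksquare$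

## 11. The total displacement $\delta$ and the sign

Parts (3) and (4) of Theorem C need homomorphisms that see shifts and reflections but not transpositions. The natural candidate is the sum of the constants $s$ in (2) over the classes of a partition on which $f$ is affine. This fails already for $n\mapsto-n$: on $E_1$ the constant is $s=0$, while on $E_2$ the class $0(2)$ has $s=0$ and $1(2)$ has $s=-1$ (since $2k+1\mapsto2(-k-1)+1$), with sum $-1$. The sum depends on the partition. The cure is to put the origin of each class at the center of symmetry between the coordinates $-1$ and $0$.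

**Definition (centered constant).** Let $\mu:C\to C'$ be given in the coordinates by $k\mapsto\epsilon k+s$. In the centered coordinates $\kappa=k+\tfrac12$ it reads $\kappa\mapsto\epsilon(\kappa-\tfrac12)+s+\tfrac12=\epsilon\kappa+b(\mu)$, with
$$b(\mu)=s\ \text{ if }\epsilon=1,\qquad b(\mu)=s+1\ \text{ if }\epsilon=-1 .$$

So $b(\mu)\in\mathbb Z$, and standard bijections have $b=0$. For $f\in R$ and a partition $P$ such that $f$ is affine on each $C\in P$, put
$$\delta(f)=\sum_{C\in P}b(f|_C).$$
For $n\mapsto-n$ this gives $1$ on $E_1$ and $1+0=1$ on $E_2$.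

**Step 1: $\delta(f)$ does not depend on $P$.** Given two such partitions, let $L$ be a common multiple of all the moduli that occur. Then $E_L$ is obtained from both by splittings. So it suffices to show that splitting one class $C$ into $q$ pieces does not change the sum. Let $\mu=f|_C:C\to C'$ have sign $\epsilon$ and centered constant $b$. For $k=i+qj$, the centered coordinate $\kappa'=j+\tfrac12$ of the piece $C_i^{(q)}$ satisfies
$$\kappa=i+qj+\tfrac12=q\kappa'+o_i,\qquad o_i=i-\tfrac{q-1}2,\qquad\sum_{i=0}^{q-1}o_i=0 .$$
The map $k\mapsto\epsilon k+s$ permutes the classes modulo $q$, so $\mu$ maps $C_i^{(q)}$ onto some $C_{i'}'^{(q)}$, where $i\mapsto i'$ is a permutation of $\{0,\dots,q-1\}$. Let $b_i$ be the centered constant of this restriction; its sign is again $\epsilon$. Computing the centered coordinate of the image in $C'$ in two ways,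
$$\epsilon(q\kappa'+o_i)+b=q(\epsilon\kappa'+b_i)+o_{i'},\qquad\text{so}\qquad\epsilon o_i+b=qb_i+o_{i'} .$$
Summing over $i$, the terms $o_i$ and $o_{i'}$ sum to $0$, and $qb=q\sum_ib_i$. Hence $\sum_ib_i=b$.

**Step 2: homomorphism property.** Let $f,g\in R$ be affine on the classes modulo $m_f$, $m_g$ respectively. As in Section 2, $f$ maps each $C\in E_{m_fm_g}$ onto a class $f(C)$ on which $g$ is affine. Let $f|_C$ have data $\epsilon,b$ and $g|_{f(C)}$ data $\epsilon',b'$. Then $gf$ on $C$ is $\kappa\mapsto\epsilon'(\epsilon\kappa+b)+b'$, with constant $\epsilon'b+b'$. The classes $f(C)$ form a partition on whose classes $g$ is affine, so by Step 1 the sum of the $b'$ is $\delta(g)$, and the sum of the $b$ is $\delta(f)$. If $g\in R^+$, all $\epsilon'$ are $1$ and $\delta(gf)=\delta(g)+\delta(f)$. In general $\epsilon'b\equiv b \pmod 2$, so this equation holds modulo $2$. Hence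
$$\delta:R^+\to\mathbb Z\qquad\text{and}\qquad\mathrm{sgn}=(-1)^\delta:R\to\{\pm1\}$$
are homomorphisms. On all of $R$, $\delta$ itself is not additive: Step 3 gives $\delta(\varsigma_C)=1$, although $\varsigma_C^2=1$ and $\delta(1)=0$.

**Step 3: values on generators.** Computing with a partition that contains the classes involved, we get
$$\delta(\nu_C)=1,\qquad\delta(\varsigma_C)=1,\qquad\delta(\tau_{A,B})=0 .$$
On $C$ the shift has $\epsilon=1,s=1$ and the reflection has $\epsilon=-1,s=0$, so $b=1$ in both cases. The transposition is standard on $A$ and $B$, and identity pieces contribute $0$. So both homomorphisms are onto. Put $K=\ker\mathrm{sgn}$ and $K^+=\ker(\delta|_{R^+})$. Then $\mathrm{CT}\le K$ and $\mathrm{CT}\le K^+$.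

## 12. The normal subgroups of $R$ and $R^+$

**Proof of Theorem C(3).**

**Step 1: $K$ is the normal closure of $\mathrm{CT}$ in $R$.** Let $U$ be this normal closure. By part (1), $R/U$ is generated by the image of the involution $\varsigma_{0(2)}$, so $[R:U]\le2$. As $K$ is normal and contains $\mathrm{CT}$, we have $U\le K$, and $[R:K]=2$. Hence $U=K$.

**Step 2: $K$ is also the normal closure of $\mathrm{CT}$ in $K$.** Simplicity of $K$ is about conjugation by elements of $K$ only, so we need this stronger statement. By Step 1 and $\mathrm{CT}=\langle T\rangle$, the group $K$ is generated by the elements $g\tau g^{-1}$ with $\tau=\tau_{A,B}\in T$ and $g\in R$. Since $A\cup B\ne\mathbb Z$, there is a class $F$ disjoint from $A\cup B$ (one of the classes that make up the complement). Then $\varsigma_F$ commutes with $\tau$, so $(g\varsigma_F)\tau(g\varsigma_F)^{-1}=g\tau g^{-1}$, and $\mathrm{sgn}(g\varsigma_F)=-\mathrm{sgn}(g)$. So we may replace $g$ by $g\varsigma_F$ if necessary and assume $g\in K$.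

**Step 3: the conclusions.** If $1\ne H\trianglelefteq K$, then $H$ is normalized by $\mathrm{CT}\le K$, so $\mathrm{CT}\le H$ by part (2), and $H=K$ by Step 2. So $K$ is simple. It is non-abelian, since $\tau_{0(3),1(3)}$ and $\tau_{1(3),2(3)}$ lie in $K$ and induce non-commuting transpositions of the three classes modulo $3$.

If $1\ne H\trianglelefteq R$, then $\mathrm{CT}\le H$ by part (2), so $H\ge U=K$. Since $[R:K]=2$, $H$ is $K$ or $R$. Conversely $1,K,R$ are normal. The subgroup $[R,R]$ is normal, it is nontrivial because $R$ is non-abelian, and it is contained in $K$ because $R/K$ is abelian. So $[R,R]=K$ and $R^{ab}=R/K\cong\mathbb Z/2$. Finally $\varsigma_{0(2)}$ is an involution with $\mathrm{sgn}(\varsigma_{0(2)})=-1$, so $R=K\rtimes\langle\varsigma_{0(2)}\rangle$. $\blacksquare$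

**Proof of Theorem C(4).** The steps run in parallel, with $\delta$ in place of $\mathrm{sgn}$ and shifts in place of reflections.

**Step 1: $K^+$ is the normal closure of $\mathrm{CT}$ in $R^+$.** Let $U^+$ be this normal closure; then $U^+\le K^+$. By part (1), $R^+/U^+$ is cyclic, generated by the image of $\nu_{0(1)}$. The homomorphism $R^+/U^+\to\mathbb Z$ induced by $\delta$ sends this generator to $1$, hence its $n$-th power to $n$, so it is injective. Its kernel is $K^+/U^+$. Hence $U^+=K^+$.

**Step 2: $K^+$ is also the normal closure of $\mathrm{CT}$ in $K^+$.** By Step 1, $K^+$ is generated by the elements $g\tau_{A,B}g^{-1}$ with $\tau_{A,B}\in T$ and $g\in R^+$. Choose a class $F$ disjoint from $A\cup B$. As $\nu_F$ commutes with $\tau_{A,B}$, we may replace $g$ by $g\nu_F^{-\delta(g)}$, and this element has $\delta$-value $\delta(g)-\delta(g)=0$, so it lies in $K^+$.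

**Step 3: the conclusions.** If $1\ne H\trianglelefteq K^+$, then $H$ is normalized by $\mathrm{CT}\le K^+$, so $\mathrm{CT}\le H$ by part (2), and $H=K^+$ by Step 2. So $K^+$ is simple. If $1\ne H\trianglelefteq R^+$, then $\mathrm{CT}\le H$ by part (2), so $H\ge U^+=K^+$, and $H$ is the preimage of a subgroup of $R^+/K^+\cong\mathbb Z$, i.e. $H=\delta^{-1}(d\mathbb Z)$ for some $d\ge0$. Conversely, all these preimages are normal, and $d=0$ gives $K^+$. The subgroup $[R^+,R^+]$ is normal, it is nontrivial since the two non-commuting transpositions above lie in $R^+$, and it is contained in $K^+$ since $R^+/K^+\cong\mathbb Z$ is abelian. So it equals $K^+$, and $(R^+)^{ab}\cong\mathbb Z$. Since $\delta(\nu_{0(1)})=1$, the group $\langle\nu_{0(1)}\rangle$ meets $K^+$ trivially and maps onto $R^+/K^+$, so $R^+=K^+\rtimes\langle\nu_{0(1)}\rangle$. $\blacksquare$
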